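\title{The stable Harbourne containment for radical ideals in regular rings}

\begin{abstract}
Let $R$ be a regular Noetherian ring and $I\subset R$ a nonzero proper radical ideal of big height $h$. We prove that $I^{(hn-h+1)}\subseteq I^n$ for all large $n$, in every characteristic, including mixed characteristic. For $h\ge 2$ we prove more: there is $\delta>0$, depending on $R$ and $I$, with $I^{(\lceil (h-\delta)n\rceil)}\subseteq I^n$ for all large $n$. The main step is an inequality $v(f)\ge \frac{s}{h'}v(I)$ for $f\in I^{(s)}$, with $h'<h$, along a discrete valuation $v$. It is proved in a faithfully flat extension of $R$ in which all elements have $p$-power roots, by combining a pigeonhole argument with the observation that the syzygies of $I$ are negligible against small roots of a system of parameters.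
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Symbolic powers}

All rings are commutative with $1$. A ring is \emph{regular} if it is Noetherian and its localizations at prime ideals are regular local rings. Let $R$ be a regular ring and $I\subset R$ a nonzero proper radical ideal. The associated primes of $R/I$ are then the minimal primes $P_1,\dots,P_r$ of $I$. For $n\ge1$ the \emph{$n$-th symbolic power} of $I$ is
\[
I^{(n)}=\bigcap_{i=1}^r\bigl(I^nR_{P_i}\cap R\bigr),
\]
where $\cap R$ denotes the preimage under $R\to R_{P_i}$. The \emph{big height} of $I$ is $h=\max_i\operatorname{ht}P_i$.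

Since $I=\bigcap_jP_j$ and $P_j\not\subseteq P_i$ for $j\ne i$, we have $IR_{P_i}=P_iR_{P_i}$. So $f\in I^{(n)}$ if and only if $f\in P_i^nR_{P_i}$ for all $i$: the element $f$ vanishes to order at least $n$ at the generic point of every component of $V(I)$. The symbolic powers decrease with $n$, and $I^n\subseteq I^{(n)}$ with equality for $n=1$. If $f\in I^{(n)}$, the ideal $(I^n:f)$ lies in no $P_i$, so by prime avoidance
\begin{equation}\label{eq:sigma}
\sigma f\in I^n\quad\text{for some }\sigma\in R\setminus(P_1\cup\dots\cup P_r),
\end{equation}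
and such a $\sigma$ is a nonzerodivisor on $R/I$.

Symbolic powers are defined by a geometric condition, ordinary powers by generators. It is natural to ask how much vanishing forces membership in $I^n$, that is, for which $m$ one has $I^{(m)}\subseteq I^n$. For a maximal ideal, or when $h=1$ (Lemma~\ref{lem:htone}), $m=n$ suffices. The following family shows that in general $m$ must grow like $hn$.

\begin{example}\label{ex:star}
Let $K$ be a field, $N>h\ge2$, $\mathfrak n=(x_1,\dots,x_N)\subset K[x_1,\dots,x_N]$, and
\[
I_N=\bigcap_{|S|=h}P_S,\qquad P_S=(x_i:i\in S),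
\]
where $S$ runs over the $h$-element subsets of $\{1,\dots,N\}$. This is a radical ideal of big height $h$. It is generated by monomials, and a monomial lies in $I_N$ if and only if its support meets every $S$, that is, if and only if it involves at least $N-h+1$ variables. Hence
\begin{equation}\label{eq:star}
I_N^n\subseteq\mathfrak n^{\,n(N-h+1)},\qquad\text{while}\qquad (x_1\cdots x_N)^u\in I_N^{(hu)}\ \text{ has degree }Nu;
\end{equation}
the membership holds because $(x_1\cdots x_N)^u\in P_S^{hu}$ for every $S$. For $h=2$, $N=3$ this is the ideal $(xy,xz,yz)$ of the three coordinate axes, and $xyz\in I^{(2)}\setminus I^2$. For $n\ge2$ and $N>n(h-1)$ we have $N(n-1)<n(N-h+1)$, so $u=n-1$ gives $I_N^{(hn-h)}\not\subseteq I_N^n$.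
\end{example}

Thus for fixed $n\geq 2$ and $h\ge2$, an exponent $m$ that works for all ideals of big height $h$ is at least $hn-h+1$. In characteristic $p$ this exponent does work when $n$ is a power of $p$, by the pigeonhole principle.

\begin{proposition}\label{prop:pigeon}
If $R$ has prime characteristic $p$ and $q$ is a power of $p$, then $I^{(hq-h+1)}\subseteq I^q$.
\end{proposition}

\begin{proof}
Let $I^{[q]}=(x^q:x\in I)\subseteq I^q$ and $f\in I^{(hq-h+1)}$. The maximal ideal $P_iR_{P_i}=IR_{P_i}$ of the regular local ring $R_{P_i}$ is generated by at most $h$ elements, and a monomial of degree $h(q-1)+1$ in them has an exponent $\ge q$. So $f\in I^{[q]}R_{P_i}$ for all $i$, and by prime avoidance $\sigma f\in I^{[q]}$ for some $\sigma\notin\bigcup P_i$. Frobenius is flat on $R$ \cite{Kunz}. Base change along $x\mapsto x^q$ turns the injective map $\sigma\colon R/I\to R/I$ into $\sigma^q\colon R/I^{[q]}\to R/I^{[q]}$, which is therefore injective. Hence $f\in I^{[q]}$.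
\end{proof}

One is led to guess that the same exponent works for other values of $n$ and in other characteristics, at least when $I$ is fixed and $n$ is large. This is the \emph{Stable Harbourne Conjecture}, posed as Open Problem~13 in \cite{Prelim}: for a regular ring $R$ and a fixed nonzero proper radical ideal $I$ of big height $h$, is $I^{(hn-h+1)}\subseteq I^n$ for all $n\gg0$?

\subsection{Results}

The answer is yes, in every characteristic.

\begin{theorem}\label{thm:A}
Let $R$ be a regular ring and $I\subset R$ a nonzero proper radical ideal of big height $h$. There is $N$ with $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge N$.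
\end{theorem}

For fixed $I$ with $h\geq 2$ the slope $h$ itself can be lowered.

\begin{theorem}\label{thm:B}
Let $R$, $I$, $h$ be as in Theorem~\ref{thm:A}.
\begin{enumerate}
\item[(a)] If $h\ge2$, there are a real $\delta>0$ and $N$ with $I^{(\lceil(h-\delta)n\rceil)}\subseteq I^n$ for all $n\ge N$. In particular, for every integer $c$, $I^{(hn-c)}\subseteq I^n$ for $n\gg0$.
\item[(b)] If $h=1$, no such $\delta>0$ exists.
\item[(c)] For each fixed $h\ge2$, $\delta$ cannot be chosen independently of $(R,I)$.
\end{enumerate}
\end{theorem}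

Here $\delta<h$ is understood, so that the symbolic exponent is positive. Both theorems rest on an inequality for one valuation at a time.

\begin{theorem}\label{thm:C}
Let $R$ be a regular domain, $I\ne0$ a proper radical ideal of big height $h\ge2$, and $v$ a discrete rank one valuation of $\operatorname{Frac}R$, with values in $\mathbb Z$, such that $v\ge0$ on $R$ and $v(I):=\min_{x\in I}v(x)>0$. There is a real $h'$ with $1\le h'<h$ such that
\[
v(f)\ge\frac{s}{h'}\,v(I)\qquad\text{for all }s\ge1\text{ and }f\in I^{(s)}.
\]
\end{theorem}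

For example, let $I=(xy,xz,yz)$ and let $v$ be the order of vanishing at the origin, so $v(I)=2$. Here $I^{(s)}=(x,y)^s\cap(x,z)^s\cap(y,z)^s$, and a monomial $x^ay^bz^c$ in it has $a+b,\ a+c,\ b+c\ge s$, hence degree at least $3s/2$. So $h'=4/3$ works, and $xyz\in I^{(2)}$ shows that no smaller value does.

Section~\ref{sec:deduce} derives Theorems~\ref{thm:A} and~\ref{thm:B} from Theorem~\ref{thm:C}. Section~\ref{sec:idea} shows the idea of Theorem~\ref{thm:C} in characteristic $p$, on the maximal ideal of the plane. The idea needs $p$-power roots. Sections~\ref{sec:cover} and~\ref{sec:roots} construct a faithfully flat extension that has them, for a regular local ring of residue characteristic $p$, and control the failure of roots to be additive in mixed characteristic. Section~\ref{sec:core} proves the main estimate, in a form that involves finitely many equations and an explicit constant. Section~\ref{sec:C} deduces Theorem~\ref{thm:C}; in residue characteristic $0$ the equations are moved to a ring of residue characteristic $p$ by Artin approximation.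

\section{From valuations to containments}\label{sec:deduce}

An element $x$ of a ring is \emph{integral} over an ideal $J$ if $x^N+j_1x^{N-1}+\dots+j_N=0$ for some $N\ge1$ and $j_i\in J^i$. These elements form the \emph{integral closure} $\overline J$. We use two facts about a nonzero proper ideal $I$ of a regular domain $R$.
\begin{enumerate}
\item[(R)] \emph{Rees valuations} \cite[Ch.~10]{HS}. There are finitely many discrete rank one valuations $v_1,\dots,v_e$ of $\operatorname{Frac}R$, nonnegative on $R$, with $v_i(I)>0$ and $\overline{I^n}=\{f\in R: v_i(f)\ge n\,v_i(I)\text{ for all }i\}$ for all $n\ge1$.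
\item[(LS)] \emph{Lipman--Sathaye} \cite{LS}. If $I$ is generated by $\ell$ elements, then $\overline{I^{n+\ell-1}}\subseteq I^n$ for all $n\ge1$.
\end{enumerate}
Fact (R) reduces membership in $\overline{I^n}$ to finitely many valuations, and (LS) passes from integral closures to powers at the cost of an additive constant. This constant is why the strict inequality $h'<h$ in Theorem~\ref{thm:C} matters. With $h'=h$ one would get only $I^{(hn+h(\ell-1))}\subseteq I^n$, an additive error in the wrong direction. A gain in the slope absorbs every additive error.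

\begin{proposition}\label{prop:domain}
Assume Theorem~\ref{thm:C}. Let $R$ be a regular domain and $I\ne0$ a proper radical ideal of big height $h\ge2$. There are $\delta>0$ and $N$ such that $I^{(m)}\subseteq I^n$ whenever $n\ge N$ and $m\ge(h-\delta)n$.
\end{proposition}

\begin{proof}
Apply Theorem~\ref{thm:C} to each of $v_1,\dots,v_e$ and let $h'\in[1,h)$ be the largest of the numbers obtained. Then $v_i(f)\ge\frac m{h'}v_i(I)$ for all $i$, $m\geq1$ and $f\in I^{(m)}$. Choose $\delta>0$ with $h-\delta>h'$, let $I$ have $\ell$ generators, and choose $N\geq1$ with $(h-\delta-h')N\ge h'(\ell-1)$. If $n\ge N$ and $m\ge(h-\delta)n$, then $m\ge h'(n+\ell-1)$, so $I^{(m)}\subseteq\overline{I^{n+\ell-1}}\subseteq I^n$ by (R) and (LS).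
\end{proof}

\begin{lemma}\label{lem:htone}
Let $R$ be a regular domain and $I\ne0$ a proper radical ideal of big height $1$. Then $I^{(n)}=I^n$ for all $n$.
\end{lemma}

\begin{proof}
It suffices to show $I^{(n)}R_{\mathfrak m}\subseteq I^nR_{\mathfrak m}$ for each maximal ideal $\mathfrak m\supseteq I$. The regular local ring $R_{\mathfrak m}$ is a UFD. The minimal primes $P$ of $I$ inside $\mathfrak m$ have height one, so $PR_{\mathfrak m}=(\pi_P)$ and $IR_{\mathfrak m}=(g)$ with $g=\prod_P\pi_P$. If $f\in I^{(n)}$, then $f\in\pi_P^nR_P\cap R_{\mathfrak m}=\pi_P^nR_{\mathfrak m}$ for each $P$, so $f\in g^nR_{\mathfrak m}$.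
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}, assuming Theorem~\ref{thm:C}]
A regular ring is a finite product $R=\prod R_i$ of regular domains, and $I=\prod I_i$. A minimal prime of $I$ comes from a minimal prime $P$ of one $I_i\ne R_i$, with localization $(R_i)_P$. So ordinary and symbolic powers are computed componentwise. In a component with $I_i=R_i$ all powers are $R_i$, and in a component with $I_i=0$ all ordinary and symbolic powers are $0$. Call the other components \emph{essential}; there $I_i$ has big height $h_i$ with $1\le h_i\le h$. A containment $I^{(m)}\subseteq I^n$ holds as soon as it holds in the essential components.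

\emph{Theorem~\ref{thm:B}(a).} Let $h\ge2$. For an essential component with $h_i\ge2$ take $\delta_i,N_i$ from Proposition~\ref{prop:domain}. Let $\delta$ be the minimum of $1$ and these $\delta_i$, and $N$ the maximum of $1$ and these $N_i$. Let $n\ge N$ and $m\ge(h-\delta)n$. If $h_i\ge2$, then $m\ge(h_i-\delta_i)n$ and $I_i^{(m)}\subseteq I_i^n$. If $h_i=1$, then $m\ge n$ and $I_i^{(m)}\subseteq I_i^{(n)}=I_i^n$ by Lemma~\ref{lem:htone}. So $I^{(m)}\subseteq I^n$. This applies to $m=\lceil(h-\delta)n\rceil$, and to $m=hn-c$ once $n\ge c/\delta$.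

\emph{Theorem~\ref{thm:A}.} For $h\ge2$ take $c=h-1$. For $h=1$ the claim is $I^{(n)}\subseteq I^n$, which holds by Lemma~\ref{lem:htone} since all $h_i=1$. For $h=0$ there is no essential component.

\emph{Theorem~\ref{thm:B}(b).} Let $h=1$, $0<\delta<1$, and let $P$ be a minimal prime of $I$ of height $1$. For $n\ge1/\delta$ we have $1\le m:=\lceil(1-\delta)n\rceil<n$. If $I^{(m)}\subseteq I^n$, then $I^m\subseteq I^n$, and localizing at $P$ gives $P^mR_P\subseteq P^nR_P$, which is false in the discrete valuation ring $R_P$.

\emph{Theorem~\ref{thm:B}(c).} Let $h\ge2$ and $0<\delta<h$. Since $h(N-h+1)/N\to h$ as $N\to\infty$, there is $N>h$ with $h-\delta<h(N-h+1)/N$. Take $I_N$ from Example~\ref{ex:star}, and put $m=\lceil(h-\delta)n\rceil$ and $u=\lceil m/h\rceil\le\frac{(h-\delta)n}h+2$. Then $Nu\le\frac{N(h-\delta)}{h}n+2N<n(N-h+1)$ for $n\gg0$, and $hu\ge m$. By \eqref{eq:star}, $(x_1\cdots x_N)^u\in I_N^{(m)}\setminus I_N^n$ for all $n\gg0$. So this $\delta$ fails for $I_N$.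
\end{proof}

The rest of the paper proves Theorem~\ref{thm:C}.

\section{The idea in characteristic $p$}\label{sec:idea}

This section is not used in the proofs. Let $R$ be a regular local ring of characteristic $p$ and let $B=R_{\mathrm{perf}}=\bigcup_qR^{1/q}$, where $q$ runs over the powers of $p$. The ring $B$ is faithfully flat over $R$ \cite{Kunz}, roots in $B$ are additive, and $v$ extends to $B$ by $v(x^{1/q})=v(x)/q$. Let $f\in I^{(s)}$. As we shall see in Section~\ref{sec:C}, there are $z_1,\dots,z_h\in I$ and a nonzerodivisor $\sigma$ on $R/I$ with $\sigma I\subseteq(z)$ and $\sigma f\in(z)^s$: up to $\sigma$, the ideal $I$ has $h$ generators.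

\emph{The pigeonhole bound.} Put $g=f^{m/q}$. If $ms\ge hq$, then $(\sigma f)^m\in(z)^{hq}$, and taking $q$-th roots writes $\sigma^{m/q}g$ as a combination of monomials $z^\gamma$ with fractional exponents, $|\gamma|=h$. Some $\gamma_i$ is at least $1$, so $\sigma^{m/q}g\in IB$, and $g\in IB$ by flatness. Hence $\frac mqv(f)\ge v(I)$, and letting $m/q\to h/s$ gives $v(f)\ge\frac shv(I)$. This is Theorem~\ref{thm:C} with $h'=h$.

\emph{One extra factor.} To gain, fix a small $\tau\in\mathbb Z[1/p]_{>0}$ and assume only $ms>(h-\tau)q$. The missing vanishing can be supplied by an element $w\in I$: the same argument gives $gw^\tau\in IB$. Taking values yields $v(g)\ge v(I)-\tau v(w)$, which loses more than it gains. For one element $w$ the loss is real: if $I=(x)$ and $g=x^{1-\tau}$, then $gx^\tau\in IB$ and $v(g)<v(I)$. In height at least $2$, however, $I$ contains a regular sequence $w_1,w_2$, and both $gw_1^\tau$ and $gw_2^\tau$ lie in $IB$.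

\begin{example}\label{ex:plane}
Let $R=K[x,y]_{(x,y)}$ with $K$ of characteristic $p$, let $I=(x,y)$, and let $v$ be the order at the origin. Let $0<\tau\le\frac12$, and let $g\in B$ satisfy
\[
gx^\tau=xr_1+yr_2,\qquad gy^\tau=xr_1'+yr_2'\qquad(r_i,r_i'\in B).
\]
We claim $v(g)\ge1=v(I)$, with no loss. Eliminating $g$ gives $x(r_1y^\tau-r_1'x^\tau)+y(r_2y^\tau-r_2'x^\tau)=0$. The syzygies of $x,y$ over $B$ are the multiples of $(y,-x)$, by flatness, so for some $e\in B$
\[
r_1y^\tau-r_1'x^\tau=ye,\qquad r_2y^\tau-r_2'x^\tau=-xe .
\]
Thus $y^\tau(r_1-y^{1-\tau}e)\in x^\tau B$ and $y^\tau r_2\in x^\tau B$. Now $x^\tau,y^\tau$ is a regular sequence in $B$, because a power of Frobenius, an automorphism of $B$, carries it to $x^b,y^b$ with $b=q\tau\in\mathbb Z$. Therefore $r_1,r_2\in(x^\tau,y^{1-\tau})B$ and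
\[
gx^\tau\in I\cdot(x^\tau,y^{1-\tau})B,\qquad v(g)+\tau\ge1+\min(\tau,1-\tau)=1+\tau .
\]
The element $g=(xy)^{1-\tau}$ satisfies the hypotheses for every $\tau<1$. It is not in $IB$, since $(xy)^{q-b}\notin(x^q,y^q)R$, so the conclusion can only be a statement about values. And $v(g)=2-2\tau<1$ for $\tau>\frac12$, so $\tau$ has to be small.
\end{example}

The example shows the mechanism. The entries of the syzygy matrix are honest elements of the maximal ideal, hence very deep compared with $w_1^\tau,w_2^\tau$. Modulo deep terms the generators of $I$ behave like independent variables, the coefficients $r_i$ are divisible by $w_1^\tau$, and the factor $w_1^\tau$ cancels. In general we localize at the center of $v$, take minimal generators of $I$ so that the syzygy entries lie in the maximal ideal, and measure depth by a full system of parameters $w_1,\dots,w_d$. The result is $v(g)\ge v(I)$ whenever $ms/q>h-\tau$, that is, $h'=h-\tau$.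

\section{A flat cover with $p$-power roots}\label{sec:cover}

In Sections~\ref{sec:cover}--\ref{sec:core}, $p$ is a prime and $(R,\mathfrak m)$ is a regular local ring with $p\in\mathfrak m$. As $R$ is a domain, either $p=0$ in $R$ or $p$ is a nonzerodivisor.

A \emph{root system} for an element $b$ of a ring is a sequence $(b_n)_{n\ge0}$ with $b_0=b$ and $b_{n+1}^p=b_n$. Given one, we put $b^{c/p^n}=b_n^c$. This defines $b^\gamma$ for $\gamma\in\mathbb Z[1/p]_{\ge0}$, with $b^\gamma b^{\gamma'}=b^{\gamma+\gamma'}$ and the usual meaning for integers $\gamma$. In particular $b^{\gamma'}$ divides $b^\gamma$ if $\gamma'\le\gamma$. Whenever fractional powers appear, root systems have been fixed for the finitely many elements involved, and a product or power of these elements carries the product system.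

\subsection{Construction}

We recall what is needed from \cite[\S3]{BMS}. Let $S$ be a $p$-adically complete ring. Its \emph{tilt} $S^\flat=\varprojlim_{x\mapsto x^p}S/p$ is a perfect ring of characteristic $p$. Reduction modulo $p$ is an isomorphism of multiplicative monoids $\varprojlim_{x\mapsto x^p}S\cong S^\flat$, so an element $t\in S^\flat$ is the same as a root system $(b_n)$ in $S$. We write $t^\sharp=b_0$. The map $\sharp$ is multiplicative, and it is additive modulo $p$, because $t\mapsto t^\sharp\bmod p$ is the projection $S^\flat\to S/p$ to the $0$-th component. For a perfect ring $D$ of characteristic $p$, the ring of Witt vectors $W(D)$ is $p$-adically complete and $p$-torsion free, $W(D)/p=D$, there is a multiplicative lift $t\mapsto[t]$ from $D$ to $W(D)$, and all this is functorial in $D$. Fontaine's map is a ring map $\theta\colon W(S^\flat)\to S$ with $\theta([t])=t^\sharp$. A ring $S$ is \emph{perfectoid} if it is $\pi$-adically complete for some $\pi$ with $\pi^p\mid p$, Frobenius on $S/p$ is surjective, and $\ker\theta$ is principal; such a ring is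 $p$-adically complete. We use three results.
\begin{enumerate}
\item[(F1)] \cite[Thm.~4.7]{BIM} A regular Noetherian ring with $p$ in its Jacobson radical admits a faithfully flat map to a perfectoid ring.
\item[(F2)] \cite[Thm.~7.14]{BS} (Andr\'e's flatness lemma) A perfectoid ring $A$ admits a $p$-completely faithfully flat map $A\to A'$ to a perfectoid ring in which every monic polynomial has a root. Here \emph{$p$-completely faithfully flat} means that $A'\otimes_A^LA/p$ is concentrated in degree $0$ and is faithfully flat over $A/p$.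
\item[(F3)] \cite[Lemma~3.10(i)]{BMS} If $S$ is perfectoid, $\pi$-adically complete, and $\pi^p$ is a unit times $p$, then $x\mapsto x^p$ induces an isomorphism $S/\pi\to S/\pi^p$.
\end{enumerate}

\begin{proposition}\label{prop:cover}
There is a faithfully flat $R$-algebra $B$ in which every element has a root system, such that $B$ is perfect if $p=0$ in $R$, and $B$ is perfectoid and $p$-torsion free if $p\ne0$ in $R$.
\end{proposition}

\begin{proof}
If $p=0$, let $B=R_{\mathrm{perf}}$ be the colimit of $R$ along Frobenius. It is flat over $R$ by \cite{Kunz}, and local with $\mathfrak mB\ne B$.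

Let $p\ne0$. Take $R\to A$ from (F1) and $A\to B:=A'$ from (F2). Solving $X^p=b$ repeatedly gives root systems. The ring $A$ is flat over $R$, hence $p$-torsion free, so $A/p=A\otimes_{\mathbb Z}^L\mathbb Z/p$ and $B\otimes^L_{\mathbb Z}\mathbb Z/p=B\otimes_A^LA/p$ is concentrated in degree $0$. This says that $B$ is $p$-torsion free. Also $B/p$ is faithfully flat over $A/p$, hence over $R/p$. In particular $B/\mathfrak mB\ne0$, and it remains to show that $T_i(M)=\operatorname{Tor}_i^R(M,B)$ vanishes for all $i\ge1$ and all finitely generated $M$.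

Suppose $pM=0$. Let $G_\bullet$ be a free resolution of $B$ over $R$. As $p$ is a nonzerodivisor on $R$ and on $B$, $G_\bullet/p$ is a free resolution of $B/p$ over $R/p$, so $T_i(M)=\operatorname{Tor}_i^{R/p}(M,B/p)=0$. By induction on $n$, using $0\to pM\to M\to M/pM\to0$, the same holds if $p^nM=0$.

Suppose $p$ is a nonzerodivisor on $M$. The sequence $0\to M\xrightarrow{p}M\to M/pM\to0$ gives $T_i(M)=pT_i(M)$ for $i\ge1$. Let $F_\bullet$ be a resolution of $M$ by finite free $R$-modules and $\zeta_0\in F_i\otimes B$ a cycle. Write successively $\zeta_j=\partial y_j+p\zeta_{j+1}$ with cycles $\zeta_{j+1}$. Since $B$ is $p$-adically complete, $y=\sum_jp^jy_j$ exists, and $\zeta_0-\partial y$ is divisible by all powers of $p$, hence zero. So $T_i(M)=0$.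

For general $M$, the $p$-power torsion submodule $M'$ is killed by some $p^n$ and $p$ is a nonzerodivisor on $M/M'$, so $T_i(M)=0$ by the two cases.
\end{proof}

We fix $B$. If $p\ne0$, we fix a root system for $p$. For $\varepsilon\in\mathbb Z[1/p]_{>0}$ put
\[
\eta_\varepsilon=p^\varepsilon\ \text{ if }p\ne0\text{ in }R,\qquad\eta_\varepsilon=1\ \text{ if }p=0\text{ in }R .
\]
In mixed characteristic several statements hold only after multiplication by $\eta_\varepsilon$, for every $\varepsilon$; in the end we let $\varepsilon\to0$.

\subsection{The tilt of $B$}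

Let $p\ne0$ in $R$, let $D=B^\flat$, and let $\varpi\in D$ be the root system of $p$, so $(\varpi^\varepsilon)^\sharp=p^\varepsilon$. The map $\sharp\colon D\to B$ is surjective. Each $p^\varepsilon$ divides a power of $p$ and so is a nonzerodivisor on $B$.

\begin{lemma}\label{lem:tilt}
\begin{enumerate}
\item[(a)] If $b\in B$, $n\ge0$ and $b^p\in p^{1/p^n}B$, then $b\in p^{1/p^{n+1}}B$.
\item[(b)] $\varpi$ is a nonzerodivisor on $D$, and $t\mapsto t^\sharp\bmod p$ induces a ring isomorphism $D/\varpi D\cong B/pB$.
\item[(c)] $\theta\colon W(D)\to B$ is surjective with kernel $(p-[\varpi])$.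
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $n=0$ this is the injectivity in (F3) with $\pi=p^{1/p}$. In general put $\beta=1/p-1/p^{n+1}$. Then $(bp^\beta)^p=b^pp^{1-1/p^n}\in pB$, so $bp^\beta\in p^{1/p}B$; cancel $p^\beta$.

(b) Let $t=(b_n)\in D$. If $\varpi t=0$, then $p^{1/p^n}b_n=0$ and so $b_n=0$ for all $n$. The ring map $D\to B/p$ is surjective and kills $\varpi$. If $b_0\in pB$, then (a) and induction give $b_n=p^{1/p^n}c_n$ with $c_n\in B$. Canceling $p^{1/p^n}$ in $b_{n+1}^p=b_n$ gives $c_{n+1}^p=c_n$, so $(c_n)\in D$ and $t=\varpi\cdot(c_n)$.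

(c) $\theta$ is surjective since $\sharp$ is, and it kills $\xi=p-[\varpi]$. Let $x_0\in\ker\theta$. By (b) the image of $x_0$ in $W(D)/p=D$ lies in $\varpi D$, so $x_0\in([\varpi],p)=(\xi,p)$, say $x_0=\xi y_0+px_1$. Then $p\theta(x_1)=0$, so $x_1\in\ker\theta$. Iterating and using completeness, $x_0=\xi\sum_jp^jy_j$.
\end{proof}

\subsection{Closed ideals and roots of regular sequences}

The estimates of Section~\ref{sec:roots} hold modulo arbitrarily high powers of $p$. Since $B$ is not Noetherian, removing the error term needs an argument. Call an ideal $\mathfrak b\subseteq B$ \emph{closed} if $\bigcap_{M\ge1}(\mathfrak b+p^MB)=\mathfrak b$. If $p=0$ in $R$, every ideal is closed. A module has \emph{bounded torsion} if one power $p^c$ kills all its $p$-power torsion elements. This property passes to submodules, finite direct sums and extensions.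

\begin{lemma}\label{lem:closed}
Let $p\ne0$ in $R$. A finitely generated ideal $\mathfrak b\subseteq B$ such that $B/\mathfrak b$ has bounded torsion is closed.
\end{lemma}

\begin{proof}
Let $\mathfrak b=(a_1,\dots,a_m)B$, let $p^c$ kill the torsion of $B/\mathfrak b$, and let $x=y_M+p^Mb_M$ with $y_M\in\mathfrak b$, $b_M\in B$ for all $M\geq1$. Then $p^M(b_M-pb_{M+1})=y_{M+1}-y_M\in\mathfrak b$, so $p^c(b_M-pb_{M+1})\in\mathfrak b$, and for $M\ge c$ we can write $y_{M+1}-y_M=p^{M-c}\sum_ia_i\beta_{M,i}$. Put $y=y_c+\sum_ia_i\sum_{M\ge c}p^{M-c}\beta_{M,i}\in\mathfrak b$. Then $x-y=(x-y_M)+(y_M-y)\in p^{M-c}B$ for all $M\geq c$, so $x=y$.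
\end{proof}

By a \emph{regular sequence} $x_1,\dots,x_r$ in a ring $S$ we mean only that $x_i$ is a nonzerodivisor on $S/(x_1,\dots,x_{i-1})$ for each $i$. Without any Noetherian hypothesis, the Koszul homology $H_i(x;S)$ vanishes for $i\ge1$; powers $x_1^{b_1},\dots,x_r^{b_r}$ form a regular sequence; and the sequence is \emph{quasi-regular}: $(x)^i/(x)^{i+1}$ is a free $S/(x)$-module on the monomials of degree $i$ \cite[Thms.~16.1, 16.2]{Mat}.

\begin{lemma}\label{lem:regular}
Let $w_1,\dots,w_d\in\mathfrak m$ be a regular sequence in $R$, $\tau\in\mathbb Z[1/p]_{>0}$, $W_l=w_l^\tau\in B$ and $\mathfrak W=(W_1,\dots,W_d)B$.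
\begin{enumerate}
\item[(a)] Every subset of $\{W_1,\dots,W_d\}$, in any order, is a regular sequence in $B$.
\item[(b)] The ideals $\mathfrak W^k$ $(k\ge1)$ and $\mathfrak aB$, for $\mathfrak a$ an ideal of $R$, are closed.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\tau=b/q$ with $q$ a power of $p$. For $P=\mathbb Z[X_1,\dots,X_r]$, multiplication by $\prod X_i^{q-1}$ gives an exact sequence
\begin{equation}\label{eq:socle}
0\to P/(X_1,\dots,X_r)\to P/(X_1^q,\dots,X_r^q)\to E\to0,
\end{equation}
where $E$ has a finite filtration, by degree of monomials, with quotients finite sums of copies of $P/(X)$.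

(a) Let $V_l=w_l^{1/q}$. Regular sequences in the maximal ideal of a Noetherian local ring can be permuted, and $B$ is flat, so every ordered subset of the $w_l$ is a regular sequence in $B$. Take such a subset and call it $w_1,\dots,w_r$. Let $P$ act on $B$ by $X_i\mapsto V_i$. The Koszul complex resolves $P/(X_1^q,\dots,X^q_r)$, so $\operatorname{Tor}_i^P(P/(X_1^q,\dots,X^q_r),B)=H_i(w_1,\dots,w_r;B)=0$ for $i\ge1$. Likewise $\operatorname{Tor}_i^P(P/(X),B)=H_i(V_1,\dots,V_r;B)=:H_i$, which vanishes for $i>r$. If $i\ge1$ and $H_{i+1}=0$, then $\operatorname{Tor}^P_{i+1}(E,B)=0$ by the filtration, and \eqref{eq:socle} gives $H_i=0$. By descending induction $H_1=0$. The kernel of $V_r$ on $B/(V_1,\dots,V_{r-1})$ is a quotient of $H_1$, so it vanishes. This holds for every ordered subset, so the $V_l$ form regular sequences in any order, and so do their powers $W_l=V_l^b$.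

(b) Let $p\ne0$; we check bounded torsion and apply Lemma~\ref{lem:closed}. The torsion submodule $T$ of $R/\mathfrak a$ is killed by some $p^c$, and $p$ is injective on $(R/\mathfrak a)/T$. By flatness the torsion submodule of $B/\mathfrak aB$ is $B\otimes_RT$, which is killed by $p^c$. Next let $r=d$ and let $P$ act by $X_l\mapsto W_l$. By (a), $\operatorname{Tor}_1^P(P/(X),B)=0$, so $\operatorname{Tor}_1^P(E,B)=0$, and \eqref{eq:socle} embeds $B/\mathfrak W$ in $B/(W_1^q,\dots,W^q_d)=B/(w_1^b,\dots,w_d^b)B$. So $B/\mathfrak W$ has bounded torsion. By quasi-regularity each $\mathfrak W^i/\mathfrak W^{i+1}$ is a finite sum of copies of $B/\mathfrak W$, so $B/\mathfrak W^k$ has bounded torsion.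
\end{proof}

\section{Roots of an element of a power of an ideal}\label{sec:roots}

For $y=(y_1,\dots,y_r)$ in $R$ with fixed root systems in $B$, and real $\lambda\ge0$, let
\[
\langle y\rangle_\lambda=\bigl(y^\gamma=y_1^{\gamma_1}\cdots y_r^{\gamma_r}\ :\ \gamma\in\mathbb Z[1/p]_{\ge0}^r,\ |\gamma|\ge\lambda\bigr)B,\qquad|\gamma|=\gamma_1+\dots+\gamma_r .
\]
These ideals decrease with $\lambda$, and $\langle y\rangle_\lambda\langle y\rangle_\mu\subseteq\langle y\rangle_{\lambda+\mu}$. The next proposition replaces the additivity of roots used in Section~\ref{sec:idea}.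

\begin{proposition}\label{prop:roots}
Let $a,y_1,\dots,y_r\in R$ with $a\in(y_1,\dots,y_r)^s$, $s\ge1$, and fix any root systems for them. Let $q$ be a power of $p$, $0\le\lambda<s/q$ and $\varepsilon\in\mathbb Z[1/p]_{>0}$. Then
\[
\eta_\varepsilon a^{1/q}\in\langle y\rangle_\lambda+p^MB\qquad\text{for all }M\ge1 .
\]
Hence $\eta_\varepsilon a^{1/q}$ lies in every closed ideal that contains $\langle y\rangle_\lambda$.
\end{proposition}

Write $a=\sum_{|\alpha|=s}r_\alpha y^\alpha$. If $p=0$, roots are unique and additive, so $a^{1/q}=\sum r_\alpha^{1/q}y^{\alpha/q}\in\langle y\rangle_{s/q}$. If $p\ne0$, roots are additive in the tilt $D$, but the equation for $a$ lifts to $D$ only modulo $\varpi$, and $q$-th roots leave an error of size $p^{1/q}$, which is too large. What does pass from $B$ to $D$ without loss is divisibility in valuation rings. So we first prove integral dependence in $D$, which in a perfect ring is almost as good as membership. We need the valuative criterion for integral dependence in a ring that need not be Noetherian or a domain.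

\begin{lemma}\label{lem:valcrit}
Let $D$ be a ring, $J$ an ideal and $x\in D$. Suppose that the image of $x$ lies in $JO$ for every minimal prime $P$ of $D$ and every valuation ring $O\supseteq D/P$ of $\operatorname{Frac}(D/P)$. Then $x$ is integral over $J$.
\end{lemma}

\begin{proof}
First let $D$ be a domain and $x\ne0$. Put $D'=D[j/x:j\in J]$ and $\mathfrak j=(j/x:j\in J)D'$. If $\mathfrak j\ne D'$, some valuation ring $O\supseteq D'$ of $\operatorname{Frac}D$ has $\mathfrak j\subseteq\mathfrak m_O$. Then $x\in JO\subseteq x\mathfrak m_O$, which is absurd. So $1\in\mathfrak j$, that is, $1=\sum_{i=1}^Nj_ix^{-i}$ with $j_i\in J^i$; multiply by $x^N$.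

In general let $\Sigma$ be the multiplicatively closed set of all $x^N+j_1x^{N-1}+\dots+j_N$ with $N\ge0$, $j_i\in J^i$. If $0\notin\Sigma$, some prime, and hence some minimal prime $P$, is disjoint from $\Sigma$. But $x$ is integral over $J$ modulo $P$ by the domain case, which means $\Sigma\cap P\ne\emptyset$. So $0\in\Sigma$. (If $D\neq0$, the relation has $N\geq1$.)
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:roots} for $p\ne0$]
Let $F,Y_i\in D$ be the root systems of $a,y_i$, so $(F^\gamma)^\sharp=a^\gamma$ and $(Y^\gamma)^\sharp=y^\gamma$. A valuation ring has \emph{rank one} if it has exactly two primes; then every nonzero nonunit has radical $\mathfrak m_O$.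

\emph{Step 1. Let $D\to O$ be a ring map to a perfect rank one valuation ring with $0\ne\varpi\in\mathfrak m_O$. Then $F\in(Y^\alpha:|\alpha|=s)O$.} Put $O^\sharp=W(O)/(p-[\varpi])$, and write $t^\sharp$ for the class of $[t]$, $t\in O$. By Lemma~\ref{lem:tilt}(c), $W(D)\to W(O)$ induces a ring map $B\to O^\sharp$ compatible with $\sharp$. We have $O^\sharp/p=O/\varpi\ne0$, and $p$ lies in the Jacobson radical of $O^\sharp$ because $W(O)$ is $p$-adically complete. Moreover $O^\sharp$ is $p$-torsion free: if $px=(p-[\varpi])y$ in $W(O)$, reduction modulo $p$ gives $\varpi\bar y=0$, so $y=py'$ and $x=(p-[\varpi])y'$.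

Suppose the claim fails. Then $F\ne0$ in $O$, and $Y^\alpha=Ft_\alpha$ with $t_\alpha\in\mathfrak m_O$ for each $\alpha$, because principal ideals of $O$ are totally ordered. The equation $a=\sum r_\alpha y^\alpha$ maps to $F^\sharp(1-\sum r_\alpha t_\alpha^\sharp)=0$ in $O^\sharp$. A power of each $t_\alpha$ lies in $\varpi O$, so $\sum r_\alpha t_\alpha^\sharp$ is nilpotent modulo $p$, and $1-\sum r_\alpha t_\alpha^\sharp$ is a unit. Thus $F^\sharp=0$. On the other hand $\varpi^n=Fu$ for some $n$ and $u\in O$, so $p^n=F^\sharp u^\sharp=0$ in $O^\sharp$. This is impossible in a nonzero $p$-torsion free ring.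

\emph{Step 2. Let $n\ge1$ and $J=(Y^\alpha\ (|\alpha|=s),\ \varpi^n)D$. Then $\varpi F$ is integral over $J$.} The factor $\varpi$ and the generator $\varpi^n$ allow us to pass from arbitrary valuation rings to those of Step 1. Let $P$ and $O$ be as in Lemma~\ref{lem:valcrit}. The domain $D/P$ is perfect, so is its fraction field, and so is $O$, being integrally closed. Elements of a minimal prime are zerodivisors, so $\varpi\ne0$ in $O$ by Lemma~\ref{lem:tilt}(b). Suppose $\varpi F\notin JO$. Then $JO\subseteq\varpi FO$, and $\varpi\in\mathfrak m_O$, since otherwise $JO=O$. Let $\mathfrak r=\sqrt{\varpi O}$ and $\mathfrak r'=\bigcap_i\varpi^iO$. Radical proper ideals of a valuation ring are prime, so $\mathfrak r$ is prime. No power of $\varpi$ lies in $\mathfrak r'$, and every $x\notin\mathfrak r'$ divides a power of $\varpi$. Hence $\mathfrak r'$ is prime, $\mathfrak r'\subsetneq\mathfrak r$, and every prime strictly containing $\mathfrak r'$ contains $\varpi$ and so contains $\mathfrak r$. Therefore $O'=O_{\mathfrak r}/\mathfrak r'O_{\mathfrak r}$ is a perfect rank one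 valuation ring with $0\ne\varpi\in\mathfrak m_{O'}$. By Step 1, $F\in JO'\subseteq\varpi FO'$. So $F=0$ in $O'$ and $JO'=0$, contradicting $0\ne\varpi^n\in JO'$.

\emph{Step 3. For every power $q'$ of $p$ and $0\leq\lambda'<s/q'$,}
\begin{equation}\label{eq:modp}
p^{1/q'}a^{1/q'}\in\langle y\rangle_{\lambda'}+pB .
\end{equation}
Choose $n$ with $s(1/q'-1/n)>\lambda'$, and let $J$ be as in Step 2. An equation of degree $l_0+1$ for $x=\varpi F$ gives $(J+xD)^{l_0+1}=J(J+xD)^{l_0}$, hence $x^l\in J^{l-l_0}$ for $l\ge l_0$. The ideal $J^{l-l_0}$ is generated by monomials $Y^\beta\varpi^{nc}$ with $|\beta|/s+c=l-l_0$. Take $l$ a power of $p$ and extract $lq'$-th roots, which are additive in $D$: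
\[
\varpi^{1/q'}F^{1/q'}\in\bigl(Y^\gamma\varpi^\delta\ :\ |\gamma|/s+\delta/n=\rho/q'\bigr)D,\qquad\rho=1-l_0/l .
\]
For $l$ large, $s(\rho/q'-1/n)\ge\lambda'$. Then every generator has $\delta\ge1$ or $|\gamma|\ge\lambda'$. Applying the ring map $D\to B/p$ of Lemma~\ref{lem:tilt}(b) gives \eqref{eq:modp}.

\emph{Step 4. The case $\varepsilon=1/q$.} Precision modulo $p$ for a deeper root becomes precision modulo $p^M$ after raising to a power. Let $q''>M$ be a power of $p$ with $\frac sq(1-M/q'')>\lambda$, put $q'=qq''$, and choose $\lambda'<s/q'$ with $\lambda'(q''-M)\ge\lambda$. Write \eqref{eq:modp} as $p^{1/q'}a^{1/q'}=u+pb$ with $u\in\langle y\rangle_{\lambda'}$. The binomial theorem gives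
\[
p^{1/q}a^{1/q}=(u+pb)^{q''}\in\sum_{i<M}\langle y\rangle_{\lambda'(q''-i)}+p^MB\subseteq\langle y\rangle_\lambda+p^MB .
\]

\emph{Step 5. General $\varepsilon$.} Let $e$ be a power of $p$ with $1/(eq)\le\varepsilon$. Step 4 applies to $a^e\in(y)^{es}$ with $eq$ in place of $q$, as $\lambda<es/(eq)$. It gives $p^{1/(eq)}a^{1/q}\in\langle y\rangle_\lambda+p^MB$. Multiply by $p^{\varepsilon-1/(eq)}$.
\end{proof}

\section{The main estimate}\label{sec:core}

A \emph{semivaluation} on a ring $R$ is a map $v\colon R\to\mathbb Z_{\ge0}\cup\{\infty\}$ with $v(0)=\infty$, $v(1)=0$, $v(xy)=v(x)+v(y)$ and $v(x+y)\ge\min(v(x),v(y))$. Nonzero elements may have value $\infty$. The pullback of the valuation along any ring map from $R$ to a discrete valuation ring is a semivaluation. If $x\in(a_1,\dots,a_m)$, then $v(x)\ge\min_iv(a_i)$.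

The hypotheses below are finitely many equations, two exactness conditions, a regular sequence, and the values of $v$ on finitely many elements. The ideal $I$ is not assumed radical, $d$ need not be $\dim R$, and $v$ need not be positive on $\mathfrak m$. This form survives the approximation in Section~\ref{sec:C}.

\begin{proposition}\label{prop:core}
Let $(R,\mathfrak m)$ be a regular local ring with $p\in\mathfrak m$, and let $h\ge2$, $d\ge2$, $Q\ge1$, $s\ge1$ be integers. Suppose given:
\begin{enumerate}
\item[(H1)] an ideal $I=(c_1,\dots,c_t)$ and a matrix $(n_{ij})$ whose columns generate the syzygies of $c_1,\dots,c_t$;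
\item[(H2)] a regular sequence $w_1,\dots,w_d\in\mathfrak m$ with $w_1,w_2\in I$ and $n_{ij}^Q\in(w_1,\dots,w_d)$ for all $i,j$;
\item[(H3)] $z_1,\dots,z_h\in I$ and a nonzerodivisor $\sigma$ on $R/I$ with $\sigma I\subseteq(z_1,\dots,z_h)$;
\item[(H4)] $f\in R$ with $\sigma f\in(z_1,\dots,z_h)^s$;
\item[(H5)] a semivaluation $v$ on $R$ with $0<v(w_l)<\infty$ for all $l$, and $v(p)<\infty$ if $p\ne0$ in $R$.
\end{enumerate}
Put $v(I)=\min_iv(c_i)$, $k=1+\lceil v(w_1)/\min_lv(w_l)\rceil$ and $C=Q(k+d)$. Then
\[
v(f)\ge\frac{s}{h-1/C}\,v(I).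
\]
\end{proposition}

The constant $C$ depends only on $d$, $Q$ and the values $v(w_l)$; it does not depend on $p$, $s$ or $f$. The integer $k$ is the required depth: a monomial of degree $k-1$ in the $w_l$ has value at least $v(w_1)$. The bound $\tau<1/C$ makes the syzygy entries that deep.

\begin{proof}
We may assume $v(f)<\infty$, and $v(I)\le v(w_1)<\infty$. Let $B$ be as in Proposition~\ref{prop:cover}. Fix $\tau\in\mathbb Z[1/p]$ with $0<\tau<1/C$, let $W_l=w_l^\tau$, $\mathfrak W=(W_1,\dots,W_d)B$, and let $\varepsilon\in\mathbb Z[1/p]_{>0}$.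

\emph{Step 1: the syzygies are deep, $\eta_\varepsilon n_{ij}\in\mathfrak W^k$.} Let $n=n_{ij}$ and $\lambda=\tau(k+d)<1/Q$. For a large power $q$ of $p$ we have $\lambda<\lfloor q/Q\rfloor/q$, and $n^q\in(w)^{\lfloor q/Q\rfloor}$ by (H2). If $|\gamma|\ge\lambda$, then $w^\gamma$ is divisible by $W^\kappa$ with $\kappa_l=\lfloor\gamma_l/\tau\rfloor$, and $|\kappa|\ge\lambda/\tau-d=k$. So $\langle w\rangle_\lambda\subseteq\mathfrak W^k$, which is closed by Lemma~\ref{lem:regular}(b). Proposition~\ref{prop:roots} for $a=n^q$, with $a^{1/q}=n$, gives the claim.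

\emph{Step 2: pigeonhole.} Let $q$ be a power of $p$ with $j:=q\tau\in\mathbb Z$, let $m\ge1$ be an integer with $ms>q(h-\tau)$, that is, $ms+j>hq$, and let $g=f^{m/q}\in B$. We claim that $\eta_\varepsilon gW_l\in IB$ for $l=1,2$. By (H2)--(H4), $a=(\sigma f)^m(\sigma w_l)^j\in(z)^{ms+j}$, and $a^{1/q}=\sigma^{(m+j)/q}gW_l$. If $\gamma$ has $h$ entries and $|\gamma|\ge h$, some $\gamma_i$ is at least $1$; so $\langle z\rangle_h\subseteq(z)B\subseteq IB$, and $IB$ is closed by Lemma~\ref{lem:regular}(b). As $h<(ms+j)/q$, Proposition~\ref{prop:roots} gives $\eta_\varepsilon\sigma^{(m+j)/q}gW_l\in IB$. By flatness $\sigma$ is a nonzerodivisor on $B/IB$, and so is $\sigma^{(m+j)/q}$, which divides a power of $\sigma$. The claim follows.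

\emph{Step 3: comparing the two relations.} Write $\eta_\varepsilon gW_1=\sum_ic_ir_i$ and $\eta_\varepsilon gW_2=\sum_ic_ir_i'$ with $r_i,r_i'\in B$. Then $\sum_ic_i(r_iW_2-r_i'W_1)=0$. By flatness the columns of $(n_{ij})$ generate the syzygies over $B$, so $r_iW_2-r_i'W_1\in\sum_jn_{ij}B$, and Step 1 gives $\eta_\varepsilon r_iW_2\in W_1B+\mathfrak W^k$. Let $\mathfrak v=(W_3,\dots,W_d)B$, which is $0$ if $d=2$. A monomial of degree $k$ in the $W_l$ is divisible by $W_1$, or lies in $W_2\mathfrak W^{k-1}$, or lies in $\mathfrak v^k$. So there is $e_i\in\mathfrak W^{k-1}$ with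
\[
W_2(\eta_\varepsilon r_i-e_i)\in W_1B+\mathfrak v^k .
\]
We want to cancel $W_2$. Let $\bar B=B/W_1B$. By Lemma~\ref{lem:regular}(a), $W_3,\dots,W_d$ is a regular sequence in $\bar B$, so each $\mathfrak v^i\bar B/\mathfrak v^{i+1}\bar B$ is free over $B/(W_1,W_3,\dots,W_d)$. On this ring $W_2$ is a nonzerodivisor, again by Lemma~\ref{lem:regular}(a). Hence $W_2$ is a nonzerodivisor on $\bar B/\mathfrak v^k\bar B=B/(W_1B+\mathfrak v^k)$. So $\eta_\varepsilon r_i\in W_1B+\mathfrak W^{k-1}$, and
\begin{equation}\label{eq:key}
\eta_{2\varepsilon}\,gW_1=\sum_ic_i\,\eta_\varepsilon r_i\in I\cdot(W_1B+\mathfrak W^{k-1}).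
\end{equation}

\emph{Step 4: return to $R$.} The semivaluation is defined on $R$ only, so we clear the roots. Let $L$ be a power of $p$ with $q\mid L$ and $2\varepsilon L\in\mathbb Z$, and raise \eqref{eq:key} to the $L$-th power. The left side becomes $\phi=p^{2\varepsilon L}f^{mL/q}w_1^{\tau L}\in R$, without the power of $p$ if $p=0$. The right side lies in the ideal generated by the products of $I^L$ with the elements $W_1^xW^\kappa$, $0\le x\le L$, $|\kappa|=(k-1)(L-x)$. Each such element is a multiple in $B$ of
\[
\mu_{x,\kappa}=w_1^{\lfloor\tau(x+\kappa_1)\rfloor}\prod_{l\ge2}w_l^{\lfloor\tau\kappa_l\rfloor}\in R .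
\]
With $\mathfrak a=\sum I^L\mu_{x,\kappa}\subseteq R$ we get $\phi\in\mathfrak aB\cap R=\mathfrak a$, by faithful flatness. Put $\Delta=v(w_1)$, $\nu=\min_lv(w_l)$ and $\Omega=\sum_lv(w_l)$. Then $(k-1)\nu\ge\Delta$ by the choice of $k$, and
\[
v(\mu_{x,\kappa})\ge\tau x\Delta+\tau(k-1)(L-x)\nu-\Omega\ge\tau L\Delta-\Omega .
\]
Therefore
\[
2\varepsilon L\,v(p)+\frac{mL}q\,v(f)+\tau L\Delta\ \ge\ L\,v(I)+\tau L\Delta-\Omega,
\]
where the first term is absent if $p=0$. All terms are finite by (H5). Cancel $\tau L\Delta$, divide by $L$, and let $L\to\infty$. The resulting inequality holds for every $\varepsilon$, and $\varepsilon\to0$ gives $v(f)\ge\frac qmv(I)$.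

Now take $m=\lfloor q(h-\tau)/s\rfloor+1$ and let $q\to\infty$; then $q/m\to s/(h-\tau)$, so $v(f)\ge\frac s{h-\tau}v(I)$. Finally let $\tau\to1/C$ inside $\mathbb Z[1/p]$, which is dense in $\mathbb R$.
\end{proof}

\section{Proof of Theorem~\ref{thm:C}}\label{sec:C}

\subsection{Reductions and data}

Let $\mathfrak p=\{x\in R:v(x)>0\}$ be the center of $v$, a prime containing $I$. The minimal primes of the radical ideal $IR_{\mathfrak p}$ are the $P_iR_{\mathfrak p}$ with $P_i\subseteq\mathfrak p$, so $I^{(s)}\subseteq(IR_{\mathfrak p})^{(s)}$. Also $v\ge0$ on $R_{\mathfrak p}$ and $v(IR_{\mathfrak p})=v(I)$. We replace $R$ by $R_{\mathfrak p}$. Now $(R,\mathfrak m)$ is regular local, $v>0$ on $\mathfrak m$, and the minimal primes of $I$ have heights between $1$ and $h$, where $h\ge2$ keeps its original value.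

\emph{Removing components of height one.} We need a regular sequence of length $2$ in $I$. As $R$ is a UFD, $I=(g)\cap I_2$, where $g$ is a product of distinct prime elements (or $g=1$) and $I_2$ is the intersection of the minimal primes of height $\ge2$ (or $I_2=R$). No minimal prime $P$ of $I_2$ contains $g$, since it would strictly contain another minimal prime of $I$. So $I=g(I_2:g)=gI_2$ and $v(I)=v(g)+v(I_2)$. Let $f\in I^{(s)}$. As in Lemma~\ref{lem:htone}, $f=g^sf_2$ with $f_2\in R$. If $I_2=R$, then $v(f)\ge s\,v(I)$ and $h'=1$ works. Otherwise $g$ is a unit in each $R_P$, so $f_2\in I_2^{(s)}$, and $v(I_2)>0$ as $I_2\subseteq\mathfrak m$. If $v(f_2)\ge\frac s{h'}v(I_2)$ with $1\le h'<h$, then $v(f)\ge s\,v(g)+\frac s{h'}v(I_2)\ge\frac s{h'}v(I)$. So we may assume that all minimal primes $P_1,\dots,P_r$ of $I$ have height in $[2,h]$.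

\emph{Data independent of $f$.} Let $d=\dim R\ge2$. Let $c_1,\dots,c_t$ be minimal generators of $I$ and $S=(n_{ij})$ a $t\times b$ matrix whose columns generate their syzygies. Minimality gives $n_{ij}\in\mathfrak m$. Since $\operatorname{ht}I\ge2$, prime avoidance gives $w_1,w_2\in I$ generating an ideal of height $2$, and these extend to a system of parameters $w_1,\dots,w_d$, which is a regular sequence because $R$ is regular. Choose $Q$ with $\mathfrak m^Q\subseteq(w)$. Each $w_l$ is a nonzero element of $\mathfrak m$, so $0<v(w_l)<\infty$; this is where localizing at the center is used. Let $k,C$ be as in Proposition~\ref{prop:core} and $h'=h-1/C\in[1,h)$.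

Let $T=R\setminus\bigcup P_i$. The ring $T^{-1}R$ is semilocal with maximal ideals $T^{-1}P_i$, and its Jacobson radical is $\mathfrak J=T^{-1}I$, because $I$ is radical. By the Chinese remainder theorem $\mathfrak J/\mathfrak J^2=\bigoplus_iP_iR_{P_i}/P_i^2R_{P_i}$ as a module over the product of the residue fields, and the $i$-th summand has dimension $\operatorname{ht}P_i\le h$. So $\mathfrak J/\mathfrak J^2$, and by Nakayama $\mathfrak J$, is generated by $h$ elements. Clearing denominators, we take them to be images of $z_1,\dots,z_h\in I$, and $\sigma_1I\subseteq(z)$ for some $\sigma_1\in T$.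

\emph{Data depending on $f$.} Let $0\ne f\in I^{(s)}$. By \eqref{eq:sigma} there is $\sigma_2\in T$ with $\sigma_2f\in I^s$. Put $\sigma=\sigma_1^s\sigma_2\in T$. Then $\sigma I\subseteq(z)$, $\sigma f\in(\sigma_1I)^s\subseteq(z)^s$, and $\sigma$ is a nonzerodivisor on $R/I$. We must show $v(f)\ge\frac s{h'}v(I)$.

If $R/\mathfrak m$ has characteristic $p>0$, then $p\in\mathfrak m$, and $v(p)<\infty$ when $p\ne0$ in $R$. All hypotheses of Proposition~\ref{prop:core} hold, and we are done.

\subsection{Residue characteristic zero}

Now let $R/\mathfrak m=K$ have characteristic $0$, so $\mathbb Q\subseteq R$. The plan is to perturb the data slightly so that they are defined over a finitely generated $\mathbb Z$-algebra $A$, and to localize $A$ at a maximal ideal, whose residue field is finite. The valuation is not reduced modulo $p$; it is pulled back to the new ring, where $v(p)=0$. The perturbation and the prime $p$ depend on $f$, but the constant $C$ does not.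

The completion is $\hat R=K[[x_1,\dots,x_d]]$, with maximal ideal $\hat{\mathfrak m}$. Let $V$ be the discrete valuation ring of $v$. The local map $R\to V$ extends to a local map $\hat R\to\hat V$, and pulling back gives a semivaluation $v$ on $\hat R$ that extends $v$ on $R$, vanishes on units, and is $\ge L$ on $\hat{\mathfrak m}^L$.

The conditions on syzygies and on $\sigma$ are not equations. We encode them as exactness of
\[
E_1\colon\ R^b\xrightarrow{\ S\ }R^t\xrightarrow{(c_1,\dots,c_t)}R,\qquad E_2\colon\ R^{t+b}\xrightarrow{\ S'\ }R^{1+t}\xrightarrow{(\sigma,c_1,\dots,c_t)}R,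
\]
where $S'$ has the columns $(c_i,-\sigma\mathbf e_i)$, $1\le i\le t$, and $(0,S_j)$, with $\mathbf e_i$ the standard basis of $R^t$ and $S_j$ the columns of $S$. The complex $E_2$ is exact: if $\sigma u+\sum c_iu_i=0$, then $u=\sum c_ia_i$ because $\sigma$ is a nonzerodivisor modulo $I$, and subtracting $\sum a_i(c_i,-\sigma\mathbf e_i)$ leaves $(0,(u_i+\sigma a_i)_i)$, a syzygy of the $c_i$. Conversely, over any ring, exactness of $E_2$ forces the first coordinate $u$ of each syzygy into $(c)$, so $\sigma$ is a nonzerodivisor modulo $(c)$. By flatness $E_1$ and $E_2$ stay exact over $\hat R$. Exactness is stable under small perturbations that remain complexes.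

\begin{lemma}\label{lem:perturb}
Let $G_2\xrightarrow{\psi}G_1\xrightarrow{\varphi}G_0$ be an exact sequence of finite free modules over a Noetherian local ring with maximal ideal $\mathfrak m$. There is $L_0$ such that, if $\tilde\psi\equiv\psi$ and $\tilde\varphi\equiv\varphi$ modulo $\mathfrak m^{L_0}$ and $\tilde\varphi\tilde\psi=0$, then $G_2\xrightarrow{\tilde\psi}G_1\xrightarrow{\tilde\varphi}G_0$ is exact.
\end{lemma}

\begin{proof}
Let nonpositive powers of $\mathfrak m$ denote the ring. By the Artin--Rees lemma there are $\alpha,\beta\geq0$ with $\varphi(G_1)\cap\mathfrak m^nG_0\subseteq\varphi(\mathfrak m^{n-\alpha}G_1)$ and $\psi(G_2)\cap\mathfrak m^nG_1\subseteq\psi(\mathfrak m^{n-\beta}G_2)$ for all $n\ge0$. Let $L_0=\max(\alpha,\beta)+1$ and $g\in\ker\tilde\varphi\cap\mathfrak m^rG_1$, $r\geq0$. Then $\varphi(g)=(\varphi-\tilde\varphi)(g)\in\mathfrak m^{L_0+r}G_0$, so $\varphi(g)=\varphi(g')$ with $g'\in\mathfrak m^{r+1}G_1$. By exactness $g-g'\in\psi(G_2)\cap\mathfrak m^rG_1$, so $g-g'=\psi(y)$ with $y\in\mathfrak m^{r-\beta}G_2$. Then $g-\tilde\psi(y)=g'+(\psi-\tilde\psi)(y)\in\ker\tilde\varphi\cap\mathfrak m^{r+1}G_1$.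 Iterating from $r=0$, every $g\in\ker\tilde\varphi$ lies in $\bigcap_r(\operatorname{im}\tilde\psi+\mathfrak m^rG_1)$, which is $\operatorname{im}\tilde\psi$ by Krull's intersection theorem.
\end{proof}

\emph{Approximation.} Let $K[x]^h$ be the henselization of $K[x_1,\dots,x_d]_{(x)}$, a Noetherian local ring with completion $\hat R$. Artin approximation \cite{Artin} says that a solution in $\hat R$ of finitely many polynomial equations over $K[x]^h$ is congruent, modulo any prescribed $\hat{\mathfrak m}^L$, to a solution in $K[x]^h$. Consider the conditions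
\begin{equation}\label{eq:system}
\sum_ic_in_{ij}=0,\quad\sigma c_i\in(z),\quad z_l\in(c),\quad\sigma f\in(z)^s,\quad w_1,w_2\in(c),\quad n_{ij}^Q\in(w).
\end{equation}
Writing each membership as an equation with unknown coefficients, we get a polynomial system over $\mathbb Z$ in the unknowns $c_i,n_{ij},\sigma,f,z_l,w_l$ and the coefficients, and it has the given solution in $\hat R$. Choose $L$ larger than $v(f)$, $v(I)$, all $v(w_l)$ and the bounds $L_0$ for $E_1,E_2$ over $\hat R$, and such that $\hat{\mathfrak m}^{L-1}\subseteq(w)\hat R$. Let $\tilde c_i,\tilde n_{ij},\tilde\sigma,\tilde f,\tilde z_l,\tilde w_l,\dots$ be a solution in $K[x]^h$ congruent to the given one modulo $\hat{\mathfrak m}^L$. Then: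
\begin{enumerate}
\item[(i)] $v(\tilde f)=v(f)$, $v(\tilde w_l)=v(w_l)$ and $v(\tilde c_i)\ge\min(v(c_i),L)\ge v(I)$, since the differences have value $\ge L$.
\item[(ii)] $\tilde w_l-w_l\in\hat{\mathfrak m}(w)\hat R$, so $(\tilde w)\hat R=(w)\hat R$ by Nakayama. Thus $\tilde w_1,\dots,\tilde w_d$ is a system of parameters of $\hat R$, hence a regular sequence.
\item[(iii)] The sequences $\tilde E_1,\tilde E_2$ formed from $\tilde c,\tilde n,\tilde\sigma$ are complexes by the first equation in \eqref{eq:system}, and they are exact over $\hat R$ by Lemma~\ref{lem:perturb}.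
\end{enumerate}

\emph{Descent to a finitely generated ring.} The ring $K[x]^h$ is a filtered colimit of \'etale $K[x]$-algebras $E$, each with a maximal ideal $\mathfrak e$ over $(x)$ of residue field $K$, and $K[x]^h$ is the henselization of $E_{\mathfrak e}$. The solution involves finitely many elements and equations, so it comes from a solution in some $E$. Present $E=K[x][y_1,\dots,y_m]/(g_1,\dots,g_m)$ with Jacobian determinant $\Delta=\det(\partial g_i/\partial y_j)$ invertible in $E$. Let $K_0\subset K$ be a finitely generated $\mathbb Z$-algebra that contains the coefficients of the $g_i$ and of polynomials representing the solution. The domain $K_0$ is flat over $\mathbb Z$, and $K_0\otimes\mathbb Q$ is smooth over $\mathbb Q$ at its generic point because $\mathbb Q$ is perfect. As the smooth locus is open, inverting one nonzero element makes $K_0$ smooth over $\mathbb Z$, hence regular. Put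
\[
A=\bigl(K_0[x][y]/(g_1,\dots,g_m)\bigr)[1/\Delta].
\]
Then $A$ is \'etale over $K_0[x]$, so it is a regular finitely generated $\mathbb Z$-algebra, flat over $K_0$, and $A\otimes_{K_0}K=E$. Since $A$ is $K_0$-flat and $K_0\subseteq K$, the map $A\to E$ is injective. So the solution lies in $A$ and \eqref{eq:system} holds in $A$.

The composite $A\to E\to K[x]^h\to\hat R$ is flat: $K$ is flat over the domain $K_0$, and localization, henselization and completion are flat. Let $\mathfrak p_A=\mathfrak e\cap A$, the contraction of $\hat{\mathfrak m}$. Then $A_{\mathfrak p_A}\to\hat R$ is flat and local, hence faithfully flat, so $\tilde E_1,\tilde E_2$ are exact and $\tilde w$ is a regular sequence over $A_{\mathfrak p_A}$. These conditions say that finitely many finitely generated $A$-modules, namely the two homology modules and the kernels of $\tilde w_l$ on $A/(\tilde w_1,\dots,\tilde w_{l-1})$, vanish at $\mathfrak p_A$. So they vanish over $A_u$ for some $u\in A\setminus\mathfrak p_A$.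

\emph{Passage to residue characteristic $p$.} Choose a maximal ideal $\mathfrak n$ of $A_u$ containing $\mathfrak p_AA_u$. Its residue field is a field finitely generated as a $\mathbb Z$-algebra, hence finite, of some characteristic $p$. Let $R'=(A_u)_{\mathfrak n}$, a regular local ring with $p\in\mathfrak nR'$. Since $\mathfrak p_AA_u\subseteq\mathfrak n$, there are ring maps $R'\to A_{\mathfrak p_A}\to\hat R\to\hat V$, and they define a semivaluation $v$ on $R'$. The image of $p$ in $\hat R$ is a unit, so $p\ne0$ in $R'$ and $v(p)=0$.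

We check the hypotheses of Proposition~\ref{prop:core} for $R'$ and the perturbed data. (H1) is the exactness of $\tilde E_1$. In (H2), $\tilde w_l\in\mathfrak p_A$ by (ii), so $\tilde w_l\in\mathfrak nR'$; the sequence is regular over $R'$, and the memberships are in \eqref{eq:system}. In (H3), $\tilde\sigma$ is a nonzerodivisor modulo $(\tilde c)$ by the exactness of $\tilde E_2$, and the rest of (H3) and (H4) is in \eqref{eq:system}. (H5) follows from (i) and $v(p)=0$. The integers $h,d,Q,s$ and the values $v(\tilde w_l)=v(w_l)$ are the same as for $R$, hence so are $k$ and $C$. Therefore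
\[
v(f)=v(\tilde f)\ge\frac s{h-1/C}\min_iv(\tilde c_i)\ge\frac s{h'}\,v(I).
\]
This proves Theorem~\ref{thm:C}, and with Section~\ref{sec:deduce} also Theorems~\ref{thm:A} and~\ref{thm:B}.

\begin{thebibliography}{99}

\bibitem{Artin} Artin, approximation theorem for the henselization of $K[x_1,\dots,x_d]_{(x)}$, $K$ a field.

\bibitem{BIM} Bhatt, Iyengar and Ma, \emph{Regular rings and perfect(oid) algebras}.

\bibitem{BMS} Bhatt, Morrow and Scholze, \emph{Integral $p$-adic Hodge theory}.

\bibitem{BS} Bhatt and Scholze, \emph{Prisms and prismatic cohomology}.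

\bibitem{HS} Huneke and Swanson, \emph{Integral closure of ideals, rings and modules}.

\bibitem{Kunz} Kunz, theorem on the flatness of Frobenius on regular rings of characteristic $p$.

\bibitem{LS} Lipman and Sathaye, 1981.

\bibitem{Mat} Matsumura, Theorems 16.1 and 16.2.

\bibitem{Prelim} ``Preliminary Info'', \texttt{https://www.vigj.net/files/2023\_MSRISummerSchool.pdf}.

\end{thebibliography}
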